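\title{Finitely generated subgroups of Thompson's group $F$ are not well quasi-ordered by embeddability}

\begin{abstract}
We order the finitely generated subgroups of Thompson's group $F$, taken up to biembeddability, by the relation ``embeds in'', and show that this order is not a well quasi-order: it contains an infinite antichain of $2$-generated metabelian groups. The groups lie in $(\mathbb{Z}\wr\mathbb{Z})^4$, and they are told apart by the cross-ratio of four lines in $\mathbb{Q}^2$ that every embedding must respect. The same method realizes every countable poset with finite principal ideals by $3$-generated metabelian subgroups of $F$. We also show that the finitely generated subgroups of $(\mathbb{Z}\wr\mathbb{Z})^n$ are well quasi-ordered by embeddability if and only if $n\le 2$.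
\end{abstract}

\section{Introduction}

For groups $G$ and $H$ write $G\hookrightarrow H$ if $G$ is isomorphic to a subgroup of $H$, and call $G$ and $H$ \emph{biembeddable} if $G\hookrightarrow H$ and $H\hookrightarrow G$. The relation $\hookrightarrow$ is reflexive and transitive, so it induces a partial order on biembeddability classes. For a group $K$ let $[K]$ be the set of biembeddability classes of finitely generated subgroups of $K$, with this order. If $K\hookrightarrow K'$, then $[K]$ is a subset of $[K']$ with the induced order.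

A partial order is a \emph{well quasi-order} (WQO) if it has no infinite strictly descending sequence and no infinite antichain; equivalently, if every sequence $a_1,a_2,\dots$ has $a_i\le a_j$ for some $i<j$.

Let $PL_o(I)$ be the group of orientation-preserving piecewise linear homeomorphisms of $I=[0,1]$ with finitely many breakpoints, and let Thompson's group $F\le PL_o(I)$ consist of those elements whose breakpoints lie in $\mathbb{Z}[1/2]$ and whose slopes are integral powers of $2$. Question~65 of \cite{source} asks:
\begin{quote}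
\emph{Is $[F]$ well quasi-ordered?}
\end{quote}

A positive answer would be a strong finiteness statement. Take any property of finitely generated subgroups of $F$ that passes from $H$ to $G$ whenever $G\hookrightarrow H$. In a WQO, every class failing the property lies above a minimal such class, and the minimal ones form an antichain. So the property would be equivalent to the absence of finitely many forbidden subgroups.

The simplest subgroups suggest that the answer could be yes. Let $R=\mathbb{Z}[x^{\pm1}]$ and let $W=R\rtimes\mathbb{Z}\cong\mathbb{Z}\wr\mathbb{Z}$ be the group of pairs $(r,m)$, $r\in R$, $m\in\mathbb{Z}$, with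
\[
(r,m)(r',m')=(r+x^m r',\,m+m').
\]
It is generated by $t=(0,1)$ and $u=(1,0)$, and all its powers $W^n$ embed in $F$ (Proposition~\ref{prop:inF}). Biembeddability is a coarse relation on such groups: substitutions $x\mapsto x^k$ and passage to submodules erase most integer parameters. For instance, all nonabelian subgroups of $W$ are biembeddable with $W$, and $[W]$ is the chain $1<\mathbb{Z}<\mathbb{Z}^2<\cdots<W$ (Example~\ref{ex:W}). The order $[W^2]$ is still a WQO. Nevertheless the answer to the question is no.

\begin{theorem}\label{thm:A}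
For $m\ge2$ let $H_m=\langle g_m,h\rangle\le W^4$, where
\[
g_m=(t,\;t,\;t^2,\;t^{m+1}),\qquad h=(u,\;ut,\;ut,\;ut).
\]
Each $H_m$ is a $2$-generated metabelian group that embeds in $F$, and $H_m\not\hookrightarrow H_{m'}$ for $m\ne m'$. Hence $[F]$, and already $[W^4]$, is not a WQO.
\end{theorem}

Since $[F]\subseteq[PL_o(I)]$, the order $[PL_o(I)]$ is not a WQO either. The method gives much more than an antichain.

\begin{theorem}\label{thm:B}
Every countable poset in which each principal ideal $\{q:q\le p\}$ is finite embeds, as a poset, into $[F]$, using only classes of $3$-generated metabelian groups, all of which embed in $(\mathbb{Z}\wr\mathbb{Z})\wr\mathbb{Z}$.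
\end{theorem}

The number of factors needed for an infinite antichain can be determined exactly.

\begin{theorem}\label{thm:C}
The order $[W^n]$ is a WQO if and only if $n\le2$.
\end{theorem}

A parameter that survives biembeddability must survive passage to subgroups of finite index, so it should be an invariant of rational linear algebra. An injective homomorphism preserves and reflects commutation, and in $W^n$ commutation with elements of the base group is governed by the vanishing of certain homomorphisms to $\mathbb{Z}$. For $H_m$ these homomorphisms factor through $\mathbb{Z}^2$, their kernels are four lines in $\mathbb{Q}^2$, and an embedding $H_m\hookrightarrow H_{m'}$ induces an element of $GL_2(\mathbb{Q})$ that matches the lines. The cross-ratio of the four lines recovers $m$. Section~\ref{sec:lines} develops this, and Sections~\ref{sec:A} and~\ref{sec:B} deduce Theorems~\ref{thm:A} and~\ref{thm:B}. Three lines in the plane have no invariant, so the antichain in $[W^3]$ needs a different configuration, three points on the sides of a triangle in $\mathbb{P}^2(\mathbb{Q})$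 (Section~\ref{sec:three}). Section~\ref{sec:two} lists the finitely generated subgroups of $W^2$ up to biembeddability.

We make no claim about the other half of the WQO condition, namely whether $[F]$ contains an infinite strictly descending sequence; it is not needed for the answer.

\section{The group $W$ and its powers}\label{sec:W}

Commutators are $[a,b]=aba^{-1}b^{-1}$. We identify $r\in R$ with $(r,0)\in W$ and write the normal subgroup $R$ additively. The identity of $W$ is written $1$, or $0$ when it is regarded as an element of $R$; the polynomial $1\in R$, regarded as a group element, is always written $u$. The \emph{shift} and the \emph{augmentation}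
\[
\sigma(r,m)=m,\qquad \varepsilon(r,m)=r(1)
\]
are homomorphisms $W\to\mathbb{Z}$, and $R\cap\ker\varepsilon=(x-1)R$. For $w\in W$ and $r\in R$,
\begin{equation}\label{eq:comm}
wrw^{-1}=x^{\sigma(w)}r,\qquad [w,r]=(x^{\sigma(w)}-1)\,r=-[r,w].
\end{equation}
The group $W$ is torsion-free: $\sigma(w^k)=k\sigma(w)$, and $R=\ker\sigma$ is torsion-free.

In $W^n$ let $R_i$ be the copy of $R$ in the $i$th factor, let $B=R_1\oplus\dots\oplus R_n$ be the \emph{base group}, and let $\sigma_i,\varepsilon_i$ be the shift and augmentation of the $i$th coordinate. The quotient $W^n/B\cong\mathbb{Z}^n$ is abelian, so $[W^n,W^n]\subseteq B$ and every subgroup of $W^n$ is metabelian. For $b\in B$ let $\operatorname{supp}b=\{i:b_i\neq0\}$. Since $R$ is a domain, \eqref{eq:comm} gives the fact on which all non-embedding results below rest: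
\begin{equation}\label{eq:centralizer}
w\in W^n\text{ commutes with }b\in B\iff \sigma_i(w)=0\text{ for all }i\in\operatorname{supp}b.
\end{equation}

All embeddings that we construct come from two sources: substituting a power of $x$ for $x$, and using the residue classes of exponents to store several copies of $R$ in one.

\begin{lemma}[Substitution]\label{lem:subst}
Let $y\in W$ with $\sigma(y)=m$, and let $b\in R$. The map $(r,n)\mapsto \bigl(r(x^m)\,b\bigr)\,y^n$ is an endomorphism of $W$ with $t\mapsto y$ and $u\mapsto b$. It is injective if $m\neq0$ and $b\ne0$. Hence a subgroup of $W$ that contains an element of nonzero shift and a nonzero element of $R$ contains a copy of $W$; this applies to every nonabelian subgroup of $W$.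
\end{lemma}

\begin{proof}
By \eqref{eq:comm},
\[
\bigl(r(x^m)b\bigr)y^n\bigl(r'(x^m)b\bigr)y^{n'}=\bigl(r(x^m)b+x^{mn}r'(x^m)b\bigr)y^{n+n'},
\]
which is the image of $(r+x^nr',n+n')$. Let $m\ne0$ and $b\ne0$. The image of $(r,n)$ has shift $mn$, so an element of the kernel has $n=0$ and $r(x^m)b=0$, whence $r=0$. A nonabelian subgroup is not contained in $R$, and it contains a nontrivial commutator, which lies in $R$.
\end{proof}

\begin{lemma}[Folding]\label{lem:fold}
Let $N\ge1$ and let the generator of $\mathbb{Z}$ act on $R^N$ as multiplication by $x$. Then $R^N\rtimes\mathbb{Z}\hookrightarrow W$.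
\end{lemma}

\begin{proof}
Send $\bigl((r_0,\dots,r_{N-1}),m\bigr)$ to $\bigl(\sum_j x^jr_j(x^N),\,Nm\bigr)$. Multiplying all $r_j$ by $x^m$ multiplies the sum by $x^{Nm}$, so this is a homomorphism. It is injective because $R=\bigoplus_{j=0}^{N-1}x^j\,\mathbb{Z}[x^{\pm N}]$.
\end{proof}

\begin{example}\label{ex:W}
A finitely generated abelian subgroup of $W$ is torsion-free, hence isomorphic to some $\mathbb{Z}^d$, and every $d$ occurs inside $R$. A nonabelian subgroup is biembeddable with $W$ by Lemma~\ref{lem:subst}. Since $\mathbb{Z}^d\hookrightarrow\mathbb{Z}^{d'}$ if and only if $d\le d'$, the order $[W]$ is a chain of type $\omega+1$.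
\end{example}

\begin{proposition}\label{prop:inF}
$W^n\hookrightarrow F$ for all $n$.
\end{proposition}

\begin{proof}
For a standard dyadic interval $J=[k2^{-l},(k+1)2^{-l}]\subseteq I$ and $f\in F$, let $f_J$ be the conjugate of $f$ by the increasing affine map $I\to J$, extended by the identity outside $J$. Its breakpoints are dyadic and its slopes are powers of $2$, so $f\mapsto f_J$ is an injective homomorphism $F\to F$. Using the $2^l$ intervals of length $2^{-l}$ we get $F^{2^l}\hookrightarrow F$. It remains to embed $W$.

Let $f_0\in F$ be $\xi\mapsto2\xi$ on $[0,\frac14]$, $\xi\mapsto\xi+\frac14$ on $[\frac14,\frac12]$, and $\xi\mapsto\frac\xi2+\frac12$ on $[\frac12,1]$. Then $f_0(\xi)>\xi$ on $(0,1)$, so the points $\xi_i=f_0^i(\frac14)$, $i\in\mathbb{Z}$, are strictly increasing in $i$. Let $f_1=(f_0)_J$ for $J=[\xi_0,\xi_1]=[\frac14,\frac12]$, and $a_i=f_0^if_1f_0^{-i}$. The map $a_i$ moves every interior point of $[\xi_i,\xi_{i+1}]$ to the right and fixes all other points. So the $a_i$ commute, have infinite order, and freely generate a free abelian group,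 on which conjugation by $f_0$ acts by $a_i\mapsto a_{i+1}$. Hence
\[
\Bigl(\sum_i r_ix^i,\,m\Bigr)\longmapsto \Bigl(\prod_i a_i^{r_i}\Bigr)f_0^m
\]
is a homomorphism $W\to F$. A finite product of the $a_i^{\pm1}$ is the identity near $0$, so the image of $(r,m)$ has slope $2^m$ at $0$. An element of the kernel therefore has $m=0$, and then $r=0$.
\end{proof}

In this picture the $i$th factor of $W^n$ acts on its own subinterval of $I$, and $2^{\sigma_i(w)}$ is the slope of $w$ just to the right of the left endpoint of that subinterval.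

\section{Groups attached to lines in the plane}\label{sec:lines}

\subsection{The groups $\Gamma_S$}

Identify $\mathbb{P}^1(\mathbb{Q})=\mathbb{Q}\cup\{\infty\}$ with the set of lines through the origin in $\mathbb{Q}^2$, a line corresponding to its slope $v_2/v_1$. The group $GL_2(\mathbb{Q})$ acts on lines through $PGL_2(\mathbb{Q})$, that is, by the M\"obius maps $s\mapsto\frac{as+b}{cs+d}$ with rational coefficients and $ad-bc\ne0$. Put
\[
\chi_\infty(v)=v_1,\qquad \chi_{a/b}(v)=bv_2-av_1\quad(b\ge1,\ \gcd(a,b)=1).
\]
Each $\chi_s$ maps $\mathbb{Z}^2$ onto $\mathbb{Z}$, and its kernel on $\mathbb{Q}^2$ is the line $s$.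

For a finite set $S\subset\mathbb{P}^1(\mathbb{Q})$ with $|S|\ge2$ let
\[
\Gamma_S=B_S\rtimes\mathbb{Z}^2,\qquad B_S=\bigoplus_{s\in S}R_s,\quad R_s=R,
\]
where $v\in\mathbb{Z}^2$ acts on $R_s$ as multiplication by $x^{\chi_s(v)}$. Let $\pi\colon\Gamma_S\to\mathbb{Z}^2$ be the projection. The map $(b,v)\mapsto\bigl((b_s,\chi_s(v))\bigr)_{s\in S}$ is a homomorphism $\Gamma_S\to W^S$, and it is injective because two distinct lines meet only in $0$. We regard $\Gamma_S$ as a subgroup of $W^S$, so that $\sigma_s=\chi_s\circ\pi$ on $\Gamma_S$. For example, $\Gamma_{\{\infty,0\}}=W^2$. By \eqref{eq:centralizer}, the centralizer in $\Gamma_S$ of a nonzero element of $R_s$ is the $\pi$-preimage of the line $s$. This is how the group remembers its lines.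

\begin{example}\label{ex:four}
Let $S=\{\infty,0,1,2\}$ and $T=\{\infty,0,1,3\}$. We show that there is no embedding $\theta\colon\Gamma_S\to\Gamma_T$ of the most obvious shape, one that sends $R_\infty,R_0,R_1,R_2$ into $R_\infty,R_0,R_1,R_3$ respectively. Such a $\theta$ maps $B_S$ into $B_T$ and so induces a homomorphism $\varphi\colon\mathbb{Z}^2\to\mathbb{Z}^2$. The element $(0,1)\in\mathbb{Z}^2\le\Gamma_S$ commutes with $R_\infty$. Its image commutes with a nonzero element of $R_\infty\le\Gamma_T$, so $\varphi(0,1)=(0,\beta)$ for some $\beta$. In the same way $R_0$ gives $\varphi(1,0)=(\alpha,0)$. Next, $(1,1)$ commutes with $R_1$, so $\varphi(1,1)=(\alpha,\beta)$ lies on the line of slope $1$, and $\alpha=\beta$. Three lines have made $\varphi$ a scalar. Finally $(1,2)$ commutes with $R_2$, so $\varphi(1,2)=(\alpha,2\alpha)$ lies on the line of slope $3$, and $\alpha=0$. Then $\theta$ maps the nonabelian group $\Gamma_S$ into the abelian group $B_T$, which is absurd.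
\end{example}

An arbitrary embedding need not look like this a priori. It might send base elements outside the base group, it might spread $R_s$ over several coordinates, and it might match the lines in another order. The next lemma handles the first two difficulties, and cross-ratios handle the third.

\subsection{Supports}

To force an element into the base group of the target we use commutators, since $[W^{n'},W^{n'}]$ lies in the base group. The lemma is stated for general subgroups of $W^n$ because Section~\ref{sec:three} uses it too. Let $n\ge2$. Call $G\le W^n$ \emph{separated} if $G\cap R_i\neq0$ for all $i$, and if for all $i\ne k$ there is $h\in G$ with $\sigma_i(h)\ne0=\sigma_k(h)$.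

\begin{lemma}\label{lem:supp}
Let $G\le W^n$ be separated and let $\theta\colon G\to W^{n'}$ be an injective homomorphism. Let $B$ and $B'$ be the base groups of $W^n$ and $W^{n'}$. Then $[G,G]\cap R_i\neq0$ for every $i$. Choose any nonzero $c_i\in[G,G]\cap R_i$. Then $\theta(c_i)\in B'$, the sets $J_i=\operatorname{supp}\theta(c_i)$ are nonempty, and:
\begin{enumerate}
\item[(a)] for $h\in G$, we have $\sigma_i(h)=0$ if and only if $\sigma_j(\theta(h))=0$ for all $j\in J_i$;
\item[(b)] $J_i\not\subseteq J_k$ for $i\neq k$;
\item[(c)] if $\theta(h)\in B'$, then $h\in B$;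
\item[(d)] if $h\in G\cap B$, then $\sigma_j(\theta(h))=0$ for all $j\in J_1\cup\dots\cup J_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
Take $0\ne a\in G\cap R_i$ and $h\in G$ with $\sigma_i(h)\neq0$. Then $[h,a]=(x^{\sigma_i(h)}-1)a$ is a nonzero element of $[G,G]\cap R_i$. The element $\theta(c_i)$ lies in $[W^{n'},W^{n'}]\subseteq B'$ and is nonzero because $\theta$ is injective.

By \eqref{eq:centralizer}, $\sigma_i(h)=0$ if and only if $h$ commutes with $c_i$. Since $\theta$ is injective, this holds if and only if $\theta(h)$ commutes with $\theta(c_i)$, which by \eqref{eq:centralizer} is the second condition in (a). If $J_i\subseteq J_k$, then (a) shows that $\sigma_k(h)=0$ implies $\sigma_i(h)=0$ for $h\in G$, contrary to separation; this is (b). Statements (c) and (d) are the two directions of (a), applied for all $i$ at once.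
\end{proof}

\subsection{Rigidity}

Call $H\le\Gamma_S$ \emph{full} if $\pi(H)$ has finite index in $\mathbb{Z}^2$ and $H\cap R_s\ne0$ for all $s\in S$. A full subgroup is separated as a subgroup of $W^S$: for $s\ne s'$ the group $\pi(H)$ contains a nonzero vector on the line $s'$, and this vector is not on the line $s$.

\begin{proposition}\label{prop:rigid}
Let $H\le\Gamma_S$ be full. If $H\hookrightarrow\Gamma_T$, then $gS\subseteq T$ for some $g\in PGL_2(\mathbb{Q})$.
\end{proposition}

\begin{proof}
Let $\theta\colon H\to\Gamma_T\le W^T$ be an embedding, let $\pi'$ be the projection of $\Gamma_T$, and let $J_s\subseteq T$, $s\in S$, be as in Lemma~\ref{lem:supp}. Two nonempty sets neither of which contains the other have a union with at least two elements, so $\bigcup_sJ_s$ contains two distinct lines $j,j'$. If $h\in H\cap B_S$, then by (d) the vector $\pi'(\theta(h))$ lies on both lines, so it is $0$. Together with (c) this says that $\theta(h)\in B_T$ if and only if $h\in B_S$. Hence $\theta$ induces an injective homomorphism $\pi(H)\to\mathbb{Z}^2$. As $\pi(H)$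 spans $\mathbb{Q}^2$, it extends to $\varphi\in GL_2(\mathbb{Q})$ with $\varphi(\pi(h))=\pi'(\theta(h))$ for $h\in H$.

Let $s\in S$ and $j\in J_s$. Choose $h\in H$ such that $\pi(h)$ is a nonzero vector on the line $s$. By (a), $\varphi(\pi(h))$ lies on the line $j$. So $\varphi$ maps the line $s$ onto the line $j\in T$.
\end{proof}

\begin{remark}
Both parts of fullness are needed. The subgroup $\mathbb{Z}^2\le\Gamma_S$ meets no $R_s$ and embeds in every $\Gamma_T$. If $v\in\mathbb{Z}^2$ lies on none of the lines in $S$, then $B_S$ is a free $\mathbb{Z}[v^{\pm1}]$-module of rank $\sum_s|\chi_s(v)|$, so $B_S\rtimes\langle v\rangle$ embeds in $W$, and hence in every $\Gamma_T$, by Lemma~\ref{lem:fold}.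
\end{remark}

For the groups $\Gamma_S$ themselves the condition is also sufficient.

\begin{proposition}\label{prop:iff}
$\Gamma_S\hookrightarrow\Gamma_T$ if and only if $gS\subseteq T$ for some $g\in PGL_2(\mathbb{Q})$.
\end{proposition}

\begin{proof}
The group $\Gamma_S$ is full in itself, so one direction is Proposition~\ref{prop:rigid}. Conversely, let $gS\subseteq T$ and represent $g$ by an integer matrix of nonzero determinant. The nonzero functional $\chi_{gs}\circ g$ vanishes on the line $s$, so $\chi_{gs}\circ g=n_s\chi_s$ with $n_s\in\mathbb{Q}\setminus\{0\}$. Evaluating at $v\in\mathbb{Z}^2$ with $\chi_s(v)=1$ shows $n_s\in\mathbb{Z}$. Send $(b,v)\in\Gamma_S$ to $(b',gv)\in\Gamma_T$, where $b'_{gs}=b_s(x^{n_s})$ for $s\in S$ and $b'_j=0$ for $j\notin gS$. The substitution $x\mapsto x^{n_s}$ turns multiplication by $x^{\chi_s(v)}$ into multiplication by $x^{n_s\chi_s(v)}=x^{\chi_{gs}(gv)}$, so this is a homomorphism. It is injective because $\det g\ne0$ and all $n_s\ne0$.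
\end{proof}

To find full subgroups with few generators we need to cut a base element into its coordinates.

\begin{lemma}\label{lem:full}
Let $H\le\Gamma_S$ with $\pi(H)=\mathbb{Z}^2$, and suppose that $H\cap B_S$ contains an element $a$ all of whose coordinates are nonzero. Then $H$ is full.
\end{lemma}

\begin{proof}
The group $H\cap B_S$ is stable under conjugation by $H$, so it is a submodule of $B_S$ over the group ring $\mathbb{Z}[\mathbb{Z}^2]$. For $j\in S$ choose a nonzero $v_j\in\mathbb{Z}^2$ on the line $j$; then $v_j-1$ annihilates $R_j$. Fix $s\in S$. The element $\prod_{j\neq s}(v_j-1)\,a$ of $H\cap B_S$ has zero $j$-coordinate for $j\ne s$, and its $s$-coordinate $\prod_{j\ne s}(x^{\chi_s(v_j)}-1)\,a_s$ is nonzero because $\chi_s(v_j)\neq0$.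
\end{proof}

\subsection{Cross-ratios}

Recall that for distinct $a,b,c\in\mathbb{P}^1(\mathbb{Q})$ there is exactly one M\"obius map $\phi_{a,b,c}$ sending $a,b,c$ to $\infty,0,1$. In particular two different M\"obius maps agree in at most two points, and any three points can be moved to any other three. By Proposition~\ref{prop:iff}, therefore, $\Gamma_S\hookrightarrow\Gamma_T$ whenever $|S|\le3$ and $|S|\le|T|$. Four lines is the first case with an invariant.

For distinct $a,b,c,d$ the \emph{cross-ratio} is $\operatorname{cr}(a,b,c,d)=\phi_{a,b,c}(d)$. It is invariant under M\"obius maps $g$, because $\phi_{ga,gb,gc}=\phi_{a,b,c}\circ g^{-1}$. For a $4$-element set $Y$ let $\operatorname{Cr}(Y)$ be the set of cross-ratios of its $24$ orderings; then $\operatorname{Cr}(gY)=\operatorname{Cr}(Y)$. Let $\Sigma$ be the set of the six maps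
\[
s,\qquad \frac1s,\qquad 1-s,\qquad \frac1{1-s},\qquad \frac{s}{s-1},\qquad\frac{s-1}{s}.
\]
They induce the six permutations of $\{\infty,0,1\}$, so they are all the M\"obius maps that preserve this set.

\begin{lemma}\label{lem:cr}
If $Y=\{a,b,c,d\}$ and $\lambda=\operatorname{cr}(a,b,c,d)$, then $\operatorname{Cr}(Y)=\{\psi(\lambda):\psi\in\Sigma\}$.
\end{lemma}

\begin{proof}
Applying $\phi_{a,b,c}$ we may assume $Y=\{\infty,0,1,\lambda\}$. The map $s\mapsto\lambda/s$ interchanges $\infty$ with $0$ and $1$ with $\lambda$; the map $s\mapsto\frac{s-\lambda}{s-1}$ interchanges $\infty$ with $1$ and $0$ with $\lambda$. With these maps and their composite any point of $Y$ can be moved to $\lambda$ while $Y$ is preserved. So every cross-ratio in $\operatorname{Cr}(Y)$ has the form $\phi_{a',b',c'}(\lambda)$ with $(a',b',c')$ an ordering of $\{\infty,0,1\}$, and the maps $\phi_{a',b',c'}$ are the elements of $\Sigma$.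
\end{proof}

For the sets of Example~\ref{ex:four} this gives $\operatorname{Cr}(S)=\{2,\frac12,-1\}$ and $\operatorname{Cr}(T)=\{3,\frac13,-2,-\frac12,\frac32,\frac23\}$, so by Proposition~\ref{prop:iff} neither of $\Gamma_S,\Gamma_T$ embeds in the other in any way.

\section{An antichain of two-generated groups}\label{sec:A}

Let $e_1,e_2$ be the standard basis of $\mathbb{Z}^2\le\Gamma_S$ and $b=(u,\dots,u)\in B_S$. To get a full subgroup with two generators we merge $b$ with $e_2$ and recover a base element as a commutator:
\begin{equation}\label{eq:twogen}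
[e_1,be_2]=(e_1be_2)(be_2e_1)^{-1}=e_1be_1^{-1}b^{-1}=\bigl(x^{\chi_s(e_1)}-1\bigr)_{s\in S}.
\end{equation}
Its $s$-coordinate vanishes exactly when $e_1$ lies on the line $s$, that is, for $s=0$. So the natural configuration $P_m=\{\infty,0,1,m\}$ has to be moved off the slope $0$ first.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $S_m=\{\infty,-1,-2,-(m+1)\}$; these are four distinct points since $m\ge2$. The corresponding functionals are
\[
v_1,\qquad v_1+v_2,\qquad 2v_1+v_2,\qquad (m+1)v_1+v_2 .
\]
They take the values $1,1,2,m+1$ at $e_1$ and $0,1,1,1$ at $e_2$, so in $\Gamma_{S_m}\le W^4$ we have $g_m=e_1$ and $h=be_2$. Thus $H_m\le\Gamma_{S_m}$ and $\pi(H_m)=\mathbb{Z}^2$. As a subgroup of $W^4$, the group $H_m$ is metabelian and embeds in $F$ by Proposition~\ref{prop:inF}. By \eqref{eq:twogen},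
\[
[g_m,h]=(x-1,\;x-1,\;x^2-1,\;x^{m+1}-1),
\]
so $H_m$ is full by Lemma~\ref{lem:full}.

Suppose $H_m\hookrightarrow H_{m'}\le\Gamma_{S_{m'}}$. By Proposition~\ref{prop:rigid} a M\"obius map carries $S_m$ into, hence onto, $S_{m'}$. The map $s\mapsto-s-1$ carries $S_m$ to $P_m$ and $S_{m'}$ to $P_{m'}$, so $\operatorname{Cr}(P_m)=\operatorname{Cr}(P_{m'})$. By Lemma~\ref{lem:cr},
\[
\operatorname{Cr}(P_m)=\Bigl\{m,\ \frac1m,\ 1-m,\ \frac1{1-m},\ \frac m{m-1},\ \frac{m-1}m\Bigr\}.
\]
The largest element of this set is $m$, because $\frac{m}{m-1}\le2\le m$ and the other four values are less than $1$. Hence $m=m'$, and the classes of $H_2,H_3,\dots$ form an infinite antichain in $[W^4]\subseteq[F]$.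
\end{proof}

\section{Realizing posets}\label{sec:B}

Proposition~\ref{prop:iff} translates embeddability of the groups $\Gamma_S$ into inclusion of finite subsets of $\mathbb{P}^1(\mathbb{Q})$ up to M\"obius maps. To realize a prescribed order we remove the M\"obius maps, by drawing all points from a set on which they can do nothing.

\begin{lemma}\label{lem:generic}
There is an infinite set $Z\subset\mathbb{P}^1(\mathbb{Q})$ such that no M\"obius map carries a $4$-element subset of $Z$ to a different $4$-element subset of $Z$. If $S,T\subset Z$ are finite, $|S|\ge4$ and $|T|\ge2$, then $\Gamma_S\hookrightarrow\Gamma_T$ if and only if $S\subseteq T$.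
\end{lemma}

\begin{proof}
Call two $4$-element sets equivalent if a M\"obius map carries one to the other, and call a set good if its distinct $4$-element subsets are inequivalent. Any three points form a good set. Let $Z_0$ be a finite good set. We show that $Z_0\cup\{p\}$ is good for all but finitely many $p\notin Z_0$; the union of an increasing sequence of good sets is then the required $Z$. The new $4$-element subsets are $\{a,b,c,p\}$ with $a,b,c\in Z_0$.

If $\{a,b,c,p\}$ is equivalent to $Y\subseteq Z_0$, then $\phi_{a,b,c}(p)$ lies in the finite set $\operatorname{Cr}(Y)$. As $\phi_{a,b,c}$ is injective, this excludes finitely many $p$. If $\{a,b,c,p\}$ is equivalent to $\{a',b',c',p\}$ with $\{a,b,c\}\neq\{a',b',c'\}$, then Lemma~\ref{lem:cr} gives $\phi_{a,b,c}(p)=\psi(\phi_{a',b',c'}(p))$ for some $\psi\in\Sigma$. The M\"obius maps $\phi_{a,b,c}$ and $\psi\circ\phi_{a',b',c'}$ are different, because the preimages of $\{\infty,0,1\}$ under them are $\{a,b,c\}$ and $\{a',b',c'\}$. So they agree for at most two values of $p$.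

Now let $gS\subseteq T$ with $S,T\subset Z$ and $|S|\ge4$. Every point of $S$ lies in a $4$-element subset $Y\subseteq S$. The set $gY\subseteq T\subset Z$ is equivalent to $Y$, so $Y=gY\subseteq T$. Thus $S\subseteq T$, and Proposition~\ref{prop:iff} finishes the proof.
\end{proof}

\begin{lemma}\label{lem:threegen}
The group $K_S=\langle e_1,e_2,b\rangle\le\Gamma_S$, where $b=(u,\dots,u)$, is biembeddable with $\Gamma_S$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:full} there are nonzero $a^{(s)}\in K_S\cap R_s$ for all $s\in S$. Since $\chi_s$ is onto $\mathbb{Z}$, the conjugates of $a^{(s)}$ under $\mathbb{Z}^2$ generate $Ra^{(s)}$. So $K_S$ contains $\bigl(\bigoplus_sRa^{(s)}\bigr)\rtimes\mathbb{Z}^2$, and $\bigl((r_s)_s,v\bigr)\mapsto\bigl((r_sa^{(s)})_s,v\bigr)$ is an isomorphism of $\Gamma_S$ onto this group.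
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $P$ be a countable poset with finite principal ideals. Fix $Z$ as in Lemma~\ref{lem:generic}, a $3$-element subset $Z_0\subset Z$, and an injection $p\mapsto z_p$ of $P$ into $Z\setminus Z_0$. Put $S_p=Z_0\cup\{z_q:q\le p\}$. This set is finite because the ideal of $p$ is finite, and it has at least four elements because it contains $z_p$. If $p\le p'$, then $S_p\subseteq S_{p'}$; conversely $S_p\subseteq S_{p'}$ gives $z_p\in S_{p'}$, so $p\le p'$. By Lemmas~\ref{lem:generic} and~\ref{lem:threegen},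
\[
p\le p'\iff S_p\subseteq S_{p'}\iff\Gamma_{S_p}\hookrightarrow\Gamma_{S_{p'}}\iff K_{S_p}\hookrightarrow K_{S_{p'}} .
\]
The group $K_{S_p}$ is $3$-generated and lies in $W^n$ with $n=|S_p|$. So it is metabelian, it embeds in $F$, and it embeds in $W\wr\mathbb{Z}$, whose base group $\bigoplus_{\mathbb{Z}}W$ contains $W^n$.
\end{proof}

\section{An antichain in three factors}\label{sec:three}

Since $[W^3]\subseteq[W^n]$ for $n\ge3$, one direction of Theorem~\ref{thm:C} follows from an infinite antichain in $[W^3]$. The groups $\Gamma_S$ with $|S|=3$ are all biembeddable, so we use subgroups $G\le W^3$ for which $\sigma=(\sigma_1,\sigma_2,\sigma_3)$ maps onto $\mathbb{Z}^3$. Commutation with base elements then marks the three coordinate planes $v_i=0$, which carry no invariant. But there is finer information. An element $h\in G$ with $\sigma_i(h)=0$ has its $i$th coordinate in $R_i$, and one can ask whether this coordinate can be removed by multiplying $h$ by a base element of $G$. If $G\cap R_i$ is only $(x-1)R_i$, the obstruction is $\varepsilon_i(h)$. By tying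 $\varepsilon_i$ to the shifts we make the obstruction vanish along a chosen line $L_i$ in the plane $v_i=0$. In $\mathbb{P}^2(\mathbb{Q})$ these are three points on the three sides of the coordinate triangle. Each point is given by one ratio, and the diagonal matrices modulo scalars have only two parameters, so one invariant remains.

For an integer $c\ge1$ put
\[
\ell^c_1(v)=v_2-cv_3,\qquad \ell^c_2(v)=v_3-v_1,\qquad \ell^c_3(v)=v_1-v_2,
\]
\[
G_c=\{w\in W^3:\ \varepsilon_i(w)=\ell^c_i(\sigma(w))\text{ for }i=1,2,3\}.
\]
Both sides of each condition are homomorphisms to $\mathbb{Z}$, so $G_c$ is a subgroup. The map $\sigma\colon G_c\to\mathbb{Z}^3$ is onto, since the element with coordinates $(\ell^c_i(v),v_i)$ lies over $v$. Its kernel is $A=A_1\oplus A_2\oplus A_3$ with $A_i=(x-1)R_i$, for every $c$. If $y_i\in G_c$ lies over the basis vector $e_i$, then conjugation by $y_i$ multiplies $R_i$ by $x$, so $G_c$ is generated by $y_1,y_2,y_3$ and the three elements $x-1\in R_i$. The elements $y_i$ also show that $G_c$ is separated. Let $L^c_i\subset\mathbb{Q}^3$ be the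 line $v_i=\ell_i^c(v)=0$:
\[
L^c_1=\mathbb{Q}(0,c,1),\qquad L^c_2=\mathbb{Q}(1,0,1),\qquad L^c_3=\mathbb{Q}(1,1,0).
\]

\begin{lemma}\label{lem:Li}
A vector $v\in\mathbb{Z}^3$ lies on $L_i^c$ if and only if $v=\sigma(h)$ for some $h\in G_c$ with trivial $i$th coordinate.
\end{lemma}

\begin{proof}
If $h$ has trivial $i$th coordinate, then $v_i=\sigma_i(h)=0$ and $\ell^c_i(v)=\varepsilon_i(h)=0$. Conversely, let $v\in L^c_i$ and let $h\in G_c$ lie over $v$. Its $i$th coordinate is some $r\in R_i$ with $r(1)=\ell_i^c(v)=0$, so $r\in A_i$, and $(-r)h$ has trivial $i$th coordinate.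
\end{proof}

\begin{proposition}\label{prop:three}
If $G_c\hookrightarrow G_{c'}$, then $c=c'$. Hence $[W^n]$ is not a WQO for $n\ge3$.
\end{proposition}

\begin{proof}
Let $\theta\colon G_c\to G_{c'}$ be an embedding, and let $c_i$ and $J_i\subseteq\{1,2,3\}$ be as in Lemma~\ref{lem:supp}.

\emph{Step 1: $\theta$ induces a monomial map.} The sets $J_1,J_2,J_3$ are nonempty and pairwise incomparable. A set with two elements has only three nonempty subsets, and one of them contains the others. So $J_1\cup J_2\cup J_3=\{1,2,3\}$, and parts (c) and (d) of the lemma say that $\theta(h)\in A$ if and only if $h\in A$. Hence there is an injective homomorphism $\varphi\colon\mathbb{Z}^3\to\mathbb{Z}^3$ with $\sigma\circ\theta=\varphi\circ\sigma$. By (a), $\varphi$ maps the rank $2$ group $\{v_i=0\}$ into $\{v:v_j=0\text{ for }j\in J_i\}$, which has rank $3-|J_i|$. So $J_i=\{\gamma(i)\}$, and $\gamma$ is a permutation by (b). A subgroup of rank $2$ lies in at most one coordinate plane, so $\gamma(i)$ is determined by $\varphi$ and does not depend on the choice of $c_i$. The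 functional $v\mapsto\varphi(v)_{\gamma(i)}$ vanishes on $\{v_i=0\}$ and is nonzero because $\varphi(\mathbb{Z}^3)$ has rank $3$. Thus
\begin{equation}\label{eq:monomial}
\varphi(v)_{\gamma(i)}=n_iv_i,\qquad n_i\in\mathbb{Z}\setminus\{0\}.
\end{equation}

\emph{Step 2: $\theta(A_k)\subseteq R_{\gamma(k)}$.} So far we know this only for elements of $[G_c,G_c]\cap R_k$. Let $0\neq a\in A_k$ and let $y\in G_c$ lie over $(1,1,1)$. Then $[y,a]=(x-1)a$ is an admissible choice of $c_k$, so $[\theta(y),\theta(a)]$ is supported on $\{\gamma(k)\}$. By \eqref{eq:comm} and \eqref{eq:monomial} its $\gamma(i)$-coordinate is $(x^{n_i}-1)\,\theta(a)_{\gamma(i)}$. As $n_i\ne0$, we get $\theta(a)_{\gamma(i)}=0$ for $i\ne k$.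

\emph{Step 3: $\varphi(L_i^c)=L^{c'}_{\gamma(i)}$.} Let $0\ne v\in L^c_i\cap\mathbb{Z}^3$, and let $h\in G_c$ lie over $v$ and have trivial $i$th coordinate (Lemma~\ref{lem:Li}). The commutator $[y_i,h]\in A$ has zero $i$th coordinate, so by Step~2 its image has zero $\gamma(i)$-coordinate. By \eqref{eq:monomial}, the $\gamma(i)$-coordinate of $\theta(y_i)$ has shift $n_i$, and that of $\theta(h)$ has shift $n_iv_i=0$, so it is some $r'\in R$. Their commutator is $(x^{n_i}-1)r'$, whence $r'=0$. By Lemma~\ref{lem:Li} for $G_{c'}$, the nonzero vector $\varphi(v)=\sigma(\theta(h))$ lies on $L^{c'}_{\gamma(i)}$.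

\emph{Step 4: the invariant.} For $\{i,j,k\}=\{1,2,3\}$ let $\rho^c_i(j,k)$ be the value of $v_j/v_k$ on $L^c_i$. Then $\rho^c_i(k,j)=\rho_i^c(j,k)^{-1}$ and
\[
\rho^c_1(2,3)\,\rho^c_2(3,1)\,\rho^c_3(1,2)=c\cdot1\cdot1=c .
\]
By Step~3 and \eqref{eq:monomial}, $\rho^{c'}_{\gamma(i)}(\gamma(j),\gamma(k))=\frac{n_j}{n_k}\,\rho^c_i(j,k)$. In the product over $(i,j,k)=(1,2,3),(2,3,1),(3,1,2)$ the factors $\frac{n_2}{n_3}\frac{n_3}{n_1}\frac{n_1}{n_2}$ cancel, so
\[
\rho^{c'}_{\gamma(1)}(\gamma(2),\gamma(3))\;\rho^{c'}_{\gamma(2)}(\gamma(3),\gamma(1))\;\rho^{c'}_{\gamma(3)}(\gamma(1),\gamma(2))=c .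
\]
If $\gamma$ is even, the triples $(\gamma(i),\gamma(j),\gamma(k))$ are again the three cyclic shifts of $(1,2,3)$, and the left side is $c'$. If $\gamma$ is odd, they are $(1,3,2),(2,1,3),(3,2,1)$, each factor is inverted, and the left side is $1/c'$. So $c'=c^{\pm1}$, and $c=c'$ because both are integers $\ge1$.
\end{proof}

\section{Two factors: classification up to biembeddability}\label{sec:two}

In $W^2$ the sets $v_i=0$ are lines, and there is no room to mark a smaller line inside them. What remains of the question of Section~\ref{sec:three} is a yes or a no for each factor: does $G$ contain an element with trivial $i$th coordinate whose other coordinate has nonzero shift? We show that these two answers, and in one case a further one, determine the class of $G$ when the shifts of $G$ have rank $2$ and both projections of $G$ are nonabelian. Elements of $W^2$ are written $(w_1;w_2)$.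

\subsection{The quotients $W_1$ and $W_2$, and the model groups}

For $k,l\ge1$ let $s_{k,l}(r,m)=(l\,r(x^k),km)$. This is the injective endomorphism of Lemma~\ref{lem:subst} with $t\mapsto t^k$ and $u\mapsto l\in R$, and $s_{k,l}s_{k',l'}=s_{kk',ll'}$. For $e\ge1$ let $W_e=W/(x-1)^eR$, and write $\overline w$ for the image of $w$. The maps $\sigma$ and $\varepsilon$ factor through $W_e$, and $s_{k,l}$ induces an endomorphism of $W_e$ because $x-1$ divides $x^k-1$. The ring $R/(x-1)^eR$ is a free abelian group with basis $1,x-1,\dots,(x-1)^{e-1}$, since $x=1+(x-1)$ is already invertible in $\mathbb{Z}[x]/(x-1)^e$.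

The group $W_1$ is $\mathbb{Z}^2$, with coordinates $(\alpha,m)=(\varepsilon,\sigma)$, and $s_{k,l}(\alpha,m)=(l\alpha,km)$. Let $\tau(\alpha,m)=(m,\alpha)$.

The group $W_2$ consists of the integer triples $(\alpha,\beta,m)$, standing for $(\alpha+\beta(x-1),m)$. As $x^m\equiv1+m(x-1)$ modulo $(x-1)^2$,
\begin{equation}\label{eq:heis}
(\alpha,\beta,m)(\alpha',\beta',m')=(\alpha+\alpha',\ \beta+\beta'+m\alpha',\ m+m'),
\end{equation}
and $s_{k,l}(\alpha,\beta,m)=(l\alpha,kl\beta,km)$. This is the integral Heisenberg group. Let $\tau(\alpha,\beta,m)=(m,\,m\alpha-\beta,\,\alpha)$. Then $\tau^2=\mathrm{id}$, and $\tau$ is a homomorphism: the middle entries of $\tau$ of the product \eqref{eq:heis} and of the product of the images are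
\[
(m+m')(\alpha+\alpha')-\beta-\beta'-m\alpha'\quad\text{and}\quad(m\alpha-\beta)+(m'\alpha'-\beta')+\alpha m',
\]
and these agree.

For $e=1,2$ the automorphism $\tau$ of $W_e$ interchanges $\overline t$ and $\overline u$, and the formulas give
\begin{equation}\label{eq:tau}
\sigma\tau=\varepsilon,\qquad\varepsilon\tau=\sigma,\qquad \tau s_{k,l}=s_{l,k}\tau ;
\end{equation}
for $e=2$ both sides of the last identity send $(\alpha,\beta,m)$ to $(km,\,kl(m\alpha-\beta),\,l\alpha)$.

The model groups are
\[
E=\{(w_1;w_2):\varepsilon(w_1)=\sigma(w_2)\},\qquad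
\Delta_e=\{(w_1;w_2):\tau(\overline{w_1})=\overline{w_2}\text{ in }W_e\}\quad(e=1,2).
\]
Thus $\Delta_1$ is given by $\varepsilon(w_1)=\sigma(w_2)$ and $\varepsilon(w_2)=\sigma(w_1)$, and $\Delta_2\le\Delta_1\le E\le W^2$.

\begin{lemma}\label{lem:gens}
$E=\langle(t;1),(u;t),(1;u)\rangle$ and $\Delta_e=\langle(t;u),(u;t),(0;(x-1)^e)\rangle$.
\end{lemma}

\begin{proof}
The listed elements satisfy the defining conditions. The first coordinates $t,u$ of the first two generators generate $W$, so multiplying a given element by a word in these two generators makes its first coordinate trivial. An element $(1;w)$ of $E$ has $\sigma(w)=0$, so $w\in R_2$; an element $(1;w)$ of $\Delta_e$ has $\overline w=1$, so $w\in(x-1)^eR_2$. Conjugation by $(u;t)$ multiplies $R_2$ by $x$, so the conjugates of the third generator generate $R_2$, respectively $(x-1)^eR_2$.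
\end{proof}

\begin{proposition}\label{prop:class}
Every finitely generated subgroup of $W^2$ is biembeddable with one of
\[
\mathbb{Z}^d\ (d\ge0),\qquad W\times\mathbb{Z}^d\ (d\ge0),\qquad W^2,\qquad E,\qquad\Delta_1,\qquad\Delta_2 .
\]
\end{proposition}

We do not need to know whether the listed groups represent distinct classes.

\begin{proof}[Proof of Theorem~\ref{thm:C}, given Proposition~\ref{prop:class}]
For $n\ge3$ see Proposition~\ref{prop:three}. For $n\le2$ we have $[W^n]\subseteq[W^2]$. In an infinite sequence in $[W^2]$, infinitely many terms belong to one of the six families of Proposition~\ref{prop:class}. For the last four families two terms are equal. For the first two, the sequence of exponents $d$ of these terms cannot be strictly decreasing, so there are terms $i<j$ with $d_i\le d_j$, and the $i$th group embeds in the $j$th.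
\end{proof}

\subsection{Re-embedding with prescribed reduction}

Lemma~\ref{lem:gens} and substitution make it easy to embed a model group into $G$. The other direction is harder. In $G$ the shift of the second coordinate may be determined by the first coordinate through some homomorphism $\nu\colon K\to\mathbb{Z}$ on a subgroup $K\le W$, while in the model groups this homomorphism is $\varepsilon$. So we must re-embed $K$ into $W$ in such a way that $\nu$ becomes a multiple of $\varepsilon$. For $K=(x-1)R\rtimes\langle t\rangle$ and $\nu((x-1)r,m)=r(1)$ this is division by $x-1$. In general, we lift $\nu$ to a module homomorphism into $R$, which may fail to be injective, and restore injectivity by folding in a faithful copy of $K\cap R$ multiplied by $(x-1)^e$.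

\begin{lemma}[Lifting]\label{lem:lift}
Let $K\le W$ with $\sigma(K)\neq0$, let $e\ge1$, and let $\rho\colon K\to W_e$ be a homomorphism with $\sigma\circ\rho=\lambda\sigma$ for an integer $\lambda\ge1$. Then there are $k,l\ge1$ and an injective homomorphism $\Theta\colon K\to W$ with $\overline{\Theta(w)}=s_{k,l}(\rho(w))$ for all $w\in K$.
\end{lemma}

\begin{proof}
Let $\sigma(K)=p\mathbb{Z}$ with $p\ge1$, choose $y\in K$ with $\sigma(y)=p$, and let $M=K\cap R$, so that $K=M\rtimes\langle y\rangle$. Let $\mathcal{R}=\mathbb{Z}[z^{\pm1}]$ act on $M$ with $z$ acting as conjugation by $y$, that is, as $x^p$. With this action $R$ is free over $\mathcal{R}$ with basis $1,x,\dots,x^{p-1}$, which gives an $\mathcal{R}$-linear injection $\iota=(\iota_1,\dots,\iota_p)\colon M\to\mathcal{R}^p$. As $\mathcal{R}$ is Noetherian, $M$ is finitely generated. Put $L=\lambda p=\sigma(\rho(y))$. Since $\sigma\rho$ vanishes on $M$, the map $\rho$ sends $M$ into $R/(x-1)^eR$, and $\rho(yay^{-1})=x^L\rho(a)$. So $\rho|_M$ is $\mathcal{R}$-linear if $z$ acts on the target as $x^L$.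

\emph{Lifting $\rho|_M$.} Let $\mathcal{R}_{\mathbb{Q}}=\mathbb{Q}[z^{\pm1}]$. The ring homomorphism
\[
\psi\colon\mathcal{R}_{\mathbb{Q}}\to\mathbb{Q}[x^{\pm1}]/(x-1)^e,\qquad z\mapsto x^L,
\]
is onto: the images $(x^L-1)^i=L^i(x-1)^i+\text{(higher powers of }x-1)$ of $(z-1)^i$, $0\le i<e$, form a basis of the target because $L\ne0$. The module $M\otimes\mathbb{Q}$ is a submodule of $\mathcal{R}_{\mathbb{Q}}^p$, and $\mathcal{R}_{\mathbb{Q}}$ is a principal ideal domain, so $M\otimes\mathbb{Q}$ is free. Therefore the $\mathcal{R}_{\mathbb{Q}}$-linear map $M\otimes\mathbb{Q}\to\mathbb{Q}[x^{\pm1}]/(x-1)^e$ induced by $\rho$ has the form $\psi\circ\tilde\mu$ with $\tilde\mu\colon M\otimes\mathbb{Q}\to\mathcal{R}_{\mathbb{Q}}$ linear: lift the images of a basis. Since $M$ is finitely generated, there is $l\ge1$ such that $\mu_0=l\tilde\mu$ maps $M$ into $\mathcal{R}$. Then $\mu_0(a)(x^L)$ and $l\rho(a)$ have the same image in $\mathbb{Q}[x^{\pm1}]/(x-1)^e$. The group $R/(x-1)^eR$ is torsion-free and so injects into this ring. Hence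
\begin{equation}\label{eq:mu0}
\mu_0(a)(x^L)\equiv l\rho(a)\pmod{(x-1)^eR}\qquad(a\in M).
\end{equation}

\emph{Restoring injectivity.} Let $k=p+1$ and
\[
\mu(a)=\mu_0(a)(x^{Lk})+\sum_{j=1}^{p}x^j\,(x^{Lk}-1)^e\,\iota_j(a)(x^{Lk})\in R .
\]
The map $\mu$ is $\mathcal{R}$-linear if $z$ acts on $R$ as $x^{Lk}$. The exponents $0,1,\dots,p$ are distinct modulo $Lk\ge p+1$, so $\mu(a)=0$ forces all $\iota_j(a)=0$, and $\mu$ is injective. Substituting $x^k$ for $x$ in \eqref{eq:mu0} shows that $\mu(a)\equiv\mu_0(a)(x^{Lk})$ reduces to $s_{k,l}(\rho(a))$ modulo $(x-1)^eR$.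

Let $y'\in W$ be any element with $\overline{y'}=s_{k,l}(\rho(y))$; its shift is $Lk\neq0$. Put $\Theta(ay^n)=\mu(a)\,y'^{\,n}$. Since $y'\mu(a)y'^{-1}=x^{Lk}\mu(a)=\mu(yay^{-1})$, this is a homomorphism. It is injective because $Lk\ne0$ and $\mu$ is injective, and its reduction agrees with $s_{k,l}\rho$ on $M$ and on $y$.
\end{proof}

\begin{remark}
The factor $l$ cannot be dropped. Let $M$ be the ideal $(2,x-1)$ of $R$, let $K=M\rtimes\langle t\rangle$, and let $\rho(a,m)=(a(1)/2,m)\in W_1$. For $\Theta$ as in the lemma, the relation $(x-1)\cdot2=2\cdot(x-1)$ in $M$ gives $(x^k-1)\Theta(2)=2\,\Theta(x-1)$. As $R/2R$ is a domain, $\Theta(2)\in2R$, so $l=\varepsilon(\Theta(2))$ is even.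
\end{remark}

The constants $k,l$ produced for the two factors are unrelated. The next lemma matches them, using the last identity in \eqref{eq:tau}.

\begin{lemma}[Gluing]\label{lem:glue}
Let $G\le W^2$ have projections $K_1,K_2\le W$ with $\sigma(K_i)\ne0$. Let $e\in\{1,2\}$, and let $\rho_i\colon K_i\to W_e$ be homomorphisms with $\sigma\circ\rho_i=\lambda_i\sigma$ for integers $\lambda_i\ge1$, such that $\tau(\rho_1(w_1))=\rho_2(w_2)$ for all $(w_1;w_2)\in G$. Then $G\hookrightarrow\Delta_e$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:lift} gives injective homomorphisms $\Theta_i\colon K_i\to W$ with reductions $s_{k,l}\rho_1$ and $s_{k',l'}\rho_2$. The injective homomorphisms $s_{l',k'}\Theta_1$ and $s_{l,k}\Theta_2$ have reductions $s_{kl',lk'}\rho_1$ and $s_{lk',kl'}\rho_2$. For $(w_1;w_2)\in G$,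
\[
\tau s_{kl',lk'}\rho_1(w_1)=s_{lk',kl'}\tau\rho_1(w_1)=s_{lk',kl'}\rho_2(w_2).
\]
So $s_{l',k'}\Theta_1\times s_{l,k}\Theta_2$ embeds $G$ in $\Delta_e$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:class}: the degenerate cases}

Let $G\le W^2$ be finitely generated, with projections $K_1,K_2\le W$, and let
\[
\Lambda=\{(\sigma(w_1),\sigma(w_2)):(w_1;w_2)\in G\}\le\mathbb{Z}^2 .
\]
If $G$ is abelian, then it is finitely generated and torsion-free, so $G\cong\mathbb{Z}^d$. Let $G$ be nonabelian.

\emph{One projection is abelian.} Say $K_2\cong\mathbb{Z}^n$, so $G\le W\times\mathbb{Z}^n$. Let $C=G\cap(1\times\mathbb{Z}^n)$ have rank $d$. Choose a $\mathbb{Q}$-linear map $\mathbb{Q}^n\to\mathbb{Q}^d$ that is injective on the span of $C$ and clear denominators; this gives a homomorphism $\eta\colon\mathbb{Z}^n\to\mathbb{Z}^d$ that is injective on $C$. An element of $G$ in the kernel of $\mathrm{id}\times\eta$ lies in $C$, so it is trivial. Thus $G\hookrightarrow W\times\mathbb{Z}^d$, and replacing $G$ by its image we may assume that $n=d$ and that $C$ has finite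 index in $\mathbb{Z}^d$. Let $G_1=G\cap(W\times0)$. A nontrivial commutator in $G$ is a nonzero element of $G_1\cap R$. Since $G$ is nonabelian, it contains some $(w;\zeta)$ with $\sigma(w)\ne0$; if $N\ge1$ satisfies $N\zeta\in C$, then $(w^N;0)\in G_1$. By Lemma~\ref{lem:subst}, $W\hookrightarrow G_1$, so $W\times\mathbb{Z}^d\hookrightarrow G_1\times C\le G$.

\emph{Both projections are nonabelian and $\Lambda$ has rank $1$.} Neither $K_i$ lies in $R$, so $\Lambda$ is generated by some $(m_1,m_2)$ with $m_1m_2\ne0$. Let $y\in G$ map to it. Then $G\le B\rtimes\langle y\rangle$, and $B$ is a free $\mathbb{Z}[y^{\pm1}]$-module of rank $|m_1|+|m_2|$. By Lemma~\ref{lem:fold}, $G$ is isomorphic to a nonabelian subgroup of $W$, so it is biembeddable with $W$.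

\subsection{Proof of Proposition~\ref{prop:class}: the main case}

From now on $K_1,K_2$ are nonabelian and $\Lambda$ has rank $2$. Let
\[
A=G\cap B,\qquad A_i=G\cap R_i,\qquad G_1=G\cap(W\times1),\qquad G_2=G\cap(1\times W).
\]
Thus $A_i\le G_i$, with equality exactly when $\sigma_i$ vanishes on $G_i$. Since $\Lambda$ has finite index in $\mathbb{Z}^2$, there are $p,q\ge1$ with $(p,0),(0,q)\in\Lambda$. Fix lifts
\[
g=\bigl((a,p);\,c\bigr),\qquad h=\bigl(b;\,(d,q)\bigr),\qquad a,b,c,d\in R .
\]
By \eqref{eq:comm}, for $\alpha=(\alpha_1;\alpha_2)\in A$,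
\begin{equation}\label{eq:gh}
[g,\alpha]=\bigl((x^p-1)\alpha_1;\,0\bigr)\in A_1,\qquad[h,\alpha]=\bigl(0;\,(x^q-1)\alpha_2\bigr)\in A_2 .
\end{equation}
Since $K_1$ is nonabelian, some commutator $\alpha\in[G,G]\subseteq A$ has $\alpha_1\neq0$, so $A_1\ne0$ by \eqref{eq:gh}. By symmetry $A_2\neq0$.

The kernel of $G\to K_1$ is $G_2$. If $G_2=A_2$, then $\sigma_2$ vanishes on this kernel, so there is a homomorphism $\nu_1\colon K_1\to\mathbb{Z}$ with $\nu_1(w_1)=\sigma(w_2)$ for $(w_1;w_2)\in G$; moreover $b\ne0$, since otherwise $h\in G_2\setminus A_2$. Symmetrically, if $G_1=A_1$, then there is $\nu_2\colon K_2\to\mathbb{Z}$ with $\nu_2(w_2)=\sigma(w_1)$, and $c\neq0$. Up to interchanging the factors there are three cases.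

\medskip
\noindent\textbf{Case $G_1\neq A_1$, $G_2\ne A_2$: $G$ is biembeddable with $W^2$.} Each $G_i$ contains an element of nonzero shift and a nonzero element of $R_i$, hence a copy of $W$. So $W^2\hookrightarrow G_1\times G_2\le G$.

\medskip
\noindent\textbf{Case $G_1\ne A_1$, $G_2=A_2$: $G$ is biembeddable with $E$.} There is $(w;1)\in G$ with $\sigma(w)\ge1$, and we may choose $p=\sigma(w)$ and $g=(w;1)=((a,p);1)$. Let $0\ne(0;\alpha)\in A_2$. By Lemma~\ref{lem:subst} there are injective endomorphisms $\Theta_1\colon t\mapsto(a,p),\ u\mapsto b$ and $\Theta_2\colon t\mapsto(d,q),\ u\mapsto\alpha$ of $W$. The map $\Theta_1\times\Theta_2$ sends the generators $(t;1),(u;t),(1;u)$ of $E$ to $g,h,(0;\alpha)$, so $E\hookrightarrow G$.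

Conversely, apply Lemma~\ref{lem:lift} with $e=1$ and $\lambda=1$ to $\rho=(\nu_1,\sigma)\colon K_1\to W_1$. It gives an injective $\Theta\colon K_1\to W$ with $\varepsilon\circ\Theta=l\nu_1$. For $(w_1;w_2)\in G$ we get $\varepsilon(\Theta(w_1))=l\sigma(w_2)=\sigma(s_{l,1}(w_2))$, so $\Theta\times s_{l,1}$ embeds $G$ in $E$.

\medskip
\noindent\textbf{Case $G_1=A_1$, $G_2=A_2$: $G$ is biembeddable with $\Delta_1$ or $\Delta_2$.} Now $b\ne0$ and $c\neq0$. Let $\Theta=\Theta_1\times\Theta_2$, where $\Theta_1\colon t\mapsto(a,p),\ u\mapsto b$ and $\Theta_2\colon t\mapsto(d,q),\ u\mapsto c$. This map is injective, and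
\[
\Theta(t;u)=g,\qquad\Theta(u;t)=h,\qquad\Theta\bigl(0;(x-1)^e\bigr)=\bigl(0;(x^q-1)^ec\bigr).
\]
By Lemma~\ref{lem:gens}, $\Theta(\Delta_e)\le G$ as soon as $(0;(x^q-1)^ec)\in G$. Put
\[
\kappa=[g,h]=\bigl((x^p-1)b;\,-(x^q-1)c\bigr)\in A .
\]
Then $[h,\kappa]=(0;-(x^q-1)^2c)$, so $\Delta_2\hookrightarrow G$. On the other side, let $\rho_i=(\nu_i,\sigma)\colon K_i\to W_1$. For $(w_1;w_2)\in G$ we have $\tau\rho_1(w_1)=(\sigma(w_1),\sigma(w_2))=\rho_2(w_2)$, so $G\hookrightarrow\Delta_1$ by Lemma~\ref{lem:glue}. Thus
\[
\Delta_2\hookrightarrow G\hookrightarrow\Delta_1,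
\]
and we must show that $G$ is biembeddable with one of the two ends. The models tell us what to test. For $g=(t;u)$ and $h=(u;t)$ we have $\kappa=(x-1;\,-(x-1))$. The group $\Delta_1$ contains the two components of $\kappa$ separately, while $\Delta_2\cap R_1=(x-1)^2R_1$ contains no nonzero integer multiple of the first component.

\emph{Subcase (i): $k\kappa\in A_1\oplus A_2$ for some $k\ge1$.} Then $(k(x^p-1)b;0)\in G$. We have $h^k=(kb;(d',kq))$ for some $d'\in R$, and
\[
[g,h^k]=\bigl(k(x^p-1)b;\,-(x^{kq}-1)c\bigr),
\]
so $(0;(x^{kq}-1)c)\in G$. With $h^k$ in place of $h$ the map $\Theta$ sends $\Delta_1$ into $G$. So $G$ is biembeddable with $\Delta_1$.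

\emph{Subcase (ii): there is no such $k$.} We show $G\hookrightarrow\Delta_2$. For Lemma~\ref{lem:glue} we need a homomorphism from $G$ to the Heisenberg group $W_2$ that factors through both projections, that is, kills $A_1\oplus A_2$. The element $\kappa$ survives in $G/(A_1\oplus A_2)$, and we build a quotient in which it spans the center rationally.

\emph{An invariant functional.} Let $D=A/(A_1\oplus A_2)$, a normal abelian subgroup of $G/(A_1\oplus A_2)$, and let $\kappa_D\in D$ be the image of $\kappa$; it has infinite order by assumption. The group $G$ acts on $D$ by conjugation through $G/A\cong\Lambda$. By \eqref{eq:gh}, $g$ and $h$ act trivially, so the action factors through the finite group $Q=\Lambda/\langle(p,0),(0,q)\rangle$. The element $\kappa_D$ is fixed. Indeed, for $f\in G$ we have $fgf^{-1}=\alpha g$ and $fhf^{-1}=\alpha'h$ with $\alpha,\alpha'\in A$, because $G/A$ is abelian. Modulo $A_1\oplus A_2$ the elements $\alpha,\alpha'$ commute with each other and with $g$ and $h$, so $f\kappa f^{-1}=[\alpha g,\alpha'h]$ has the same image as $[g,h]$.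 Choose a linear functional on $D\otimes\mathbb{Q}$ with value $1$ at $\kappa_D\otimes1\neq0$ and average it over $Q$. Composing with $A\to D$ gives a homomorphism $\delta\colon A\to\mathbb{Q}$ with
\[
\delta(A_1\oplus A_2)=0,\qquad\delta(\kappa)=1,\qquad\delta(f\alpha f^{-1})=\delta(\alpha)\quad(f\in G,\ \alpha\in A).
\]

\emph{A central extension.} By invariance, $\ker\delta$ is normal in $G$, and in $U=G/\ker\delta$ the subgroup $A/\ker\delta$, which we identify with $\delta(A)\le\mathbb{Q}$, is central, with quotient $\Lambda$. All commutators in $U$ are central and depend only on the images in $\Lambda$. The identity $[f,f'f'']=[f,f']\,f'[f,f'']f'^{-1}$ shows that they define a bilinear alternating map $\omega\colon\Lambda\times\Lambda\to\mathbb{Q}$. Such a map on a lattice of rank $2$ is a multiple of the determinant, and $\omega((p,0),(0,q))=\delta(\kappa)=1$. Hence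
\[
pq\,\omega(v,v')=v_1v_2'-v_2v_1' .
\]

\emph{The map to the Heisenberg group.} Let $\mathrm{Heis}(\mathbb{Q})$ be the group of rational triples with the product \eqref{eq:heis}. The elements $(0,\beta,0)$ are central, and comparing the two products of a pair of elements gives
\[
[(\alpha,\beta,m),(\alpha',\beta',m')]=(0,\,m\alpha'-m'\alpha,\,0).
\]
Let $v,v'$ be a basis of $\Lambda$ with lifts $f_1,f_2\in U$, and let $F_1=(v_2,0,v_1)$ and $F_2=(v_2',0,v_1')$. Then $[f_1,f_2]=\omega(v,v')$ and $[F_1,F_2]=(0,\,pq\,\omega(v,v'),\,0)$. Every element of $U$ is uniquely $f_1^if_2^j\zeta$ with $i,j\in\mathbb{Z}$ and $\zeta\in\delta(A)$. Define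
\[
\Phi(f_1^if_2^j\zeta)=F_1^iF_2^j\,(0,pq\,\zeta,0).
\]
In $U$ one has $f_2^jf_1^{i}=f_1^{i}f_2^j\,[f_1,f_2]^{-ij}$, the same rule holds for $F_1,F_2$, and $\zeta\mapsto(0,pq\,\zeta,0)$ sends $[f_1,f_2]$ to $[F_1,F_2]$. So $\Phi$ is a homomorphism, and the entries $(m,\alpha)$ of $\Phi(f)$ are the image of $f$ in $\Lambda$. For $T\ge1$ the triples with $\alpha,m\in\mathbb{Z}$ and $\beta\in\frac1T\mathbb{Z}$ form a subgroup. Since $U$ is finitely generated, $\Phi(U)$ lies in such a subgroup, and the automorphism $(\alpha,\beta,m)\mapsto(T\alpha,T\beta,m)$ of $\mathrm{Heis}(\mathbb{Q})$ carries it into $W_2$. We obtain a homomorphism $\rho\colon G\to W_2$ with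
\[
\rho(A_1\oplus A_2)=1,\qquad\sigma(\rho(w_1;w_2))=\sigma(w_1),\qquad\varepsilon(\rho(w_1;w_2))=T\sigma(w_2).
\]

\emph{Gluing.} The kernels of $G\to K_1$ and $G\to K_2$ are $G_2=A_2$ and $G_1=A_1$. So there are homomorphisms $\rho_i\colon K_i\to W_2$ with $\rho_1(w_1)=\rho(w)$ and $\rho_2(w_2)=\tau(\rho(w))$ for $w=(w_1;w_2)\in G$. Then $\sigma\rho_1=\sigma$, and $\sigma\rho_2=T\sigma$ by \eqref{eq:tau}. Lemma~\ref{lem:glue} with $e=2$ gives $G\hookrightarrow\Delta_2$.

This completes the proof of Proposition~\ref{prop:class}, and with it the proof of Theorem~\ref{thm:C}.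

\begin{thebibliography}{1}

\bibitem{source}
\emph{Cohomological and Metric Properties of Groups of Homeomorphisms of R},
\texttt{https://ems.press/content/serial-article-files/46748}.

\end{thebibliography}
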